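\title{The fifth root of two is constructible with compass and twice-notched ruler}

\begin{abstract}
We show that the real number $\sqrt[5]{2}$ can be constructed with a compass and a straightedge carrying two marks one unit apart. More generally, every real root of a nonzero polynomial of degree at most six with constructible coefficients is constructible, and a real number is constructible exactly when it lies in a tower of real fields over $\mathbb{Q}$ whose steps have degree at most six. A neusis between two suitable circles solves an open family of sextics without terms of degree five and three, and a Tschirnhaus transformation, found by solving one cubic equation, moves a given sextic into this family. As consequences, every angle can be quinsected with a single neusis, $\sqrt[k]{2}$ is constructible if and only if $k$ has no prime factor greater than $5$, and the regular $n$-gon is constructible if and only if $\varphi(n)$ has no prime factor greater than $5$.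
\end{abstract}

\section{Introduction}

A twice-notched ruler is a straightedge with two marks one unit apart. Besides drawing lines, it can be slid and turned through a given point until one mark lies on one given curve and the other mark on a second one. This operation is called a \emph{neusis}. We formalize constructions with compass and twice-notched ruler as follows.

Start with the points $(0,0)$ and $(1,0)$ of $\mathbb{R}^2$. A point is \emph{constructible} if it is the last point of a finite sequence of points, each of which is a starting point or is obtained from earlier points of the sequence by one of the steps (a), (b) below. An \emph{admissible curve} is a line through two distinct earlier points, or a circle centered at an earlier point whose radius is the distance between two earlier points.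
\begin{itemize}
\item[(a)] \emph{Straightedge and compass.} Take an intersection point of two distinct admissible curves.
\item[(b)] \emph{Neusis.} Take an earlier point $P$ and two admissible curves $C_1,C_2$. A \emph{solution} is a triple $(\ell,A,B)$ consisting of a line $\ell$ through $P$ and points $A\in\ell\cap C_1$, $B\in\ell\cap C_2$ with $|AB|=1$. If the set of solutions is finite and nonempty, take the points $A$ and $B$ of any one solution.
\end{itemize}
A real number is \emph{constructible} if it is a coordinate of a constructible point, and $K$ denotes the set of constructible real numbers. The finiteness condition in (b) prevents a free choice from a continuum: if $P=(0,0)$ and $C_1=C_2$ is the $x$-axis, then every point of the axis occurs as $A$, and without the condition every real number would be constructible.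

\medskip
\noindent\textbf{Problem.} \emph{Is the real number $\sqrt[5]{2}$ constructible?}
\medskip

The question is posed in \cite{ultra}, where it is stated that it is not known whether $\sqrt[5]{2}$ can be constructed or a given angle quinsected with these tools, even though some numbers satisfying irreducible quintic polynomials over $\mathbb{Q}$ are constructible, and that no algebraic characterization of the constructible points is known.

Counting degrees shows why the exponent is five. Step (a) solves quadratic equations. A neusis between two lines solves a quartic, and this already gives $\sqrt[3]{2}$ (Example~\ref{ex:cube}). No neusis requires an equation of degree greater than six (Section~\ref{sec:upper}), so the degree over $\mathbb{Q}$ of a constructible number has no prime factor greater than $5$, and $\sqrt[7]{2}$ is not constructible. The prime $5$ is the only one that the count leaves undecided. One might guess a negative answer for $\sqrt[5]{2}$: the sextics that come from a neusis have a special form and are subject to inequalities, which express that the circles involved are real, and the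 first attempts to fit $x^5-2$ into such a form fail (Example~\ref{ex:fail}). The answer is nevertheless positive.

\begin{theorem}\label{thm:fifth}
The real number $\sqrt[5]{2}$ is constructible.
\end{theorem}

\begin{theorem}\label{thm:six}
Every real root of a nonzero polynomial of degree at most $6$ with coefficients in $K$ lies in $K$.
\end{theorem}

\begin{theorem}\label{thm:class}
A real number $x$ is constructible if and only if there are fields
\[
\mathbb{Q}=K_0\subseteq K_1\subseteq\dots\subseteq K_m\subseteq\mathbb{R}
\]
with $x\in K_m$ and $[K_i:K_{i-1}]\le 6$ for all $i$. Equivalently, $K$ is the smallest subfield $F$ of $\mathbb{R}$ that contains every real root of every nonzero polynomial of degree at most $6$ over $F$.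
\end{theorem}

\begin{corollary}[Quinsection]\label{cor:quin}
If $\cos\omega\in K$, then $\cos\frac{\omega+2\pi j}{5}\in K$ for all integers $j$. When $|\cos\omega|<1$, each of these numbers is obtained from $\cos\omega$ by straightedge, compass and one neusis.
\end{corollary}

\begin{corollary}\label{cor:roots}
\begin{enumerate}
\item For $k\ge1$, the real number $\sqrt[k]{2}$ is constructible if and only if $k$ has no prime factor greater than $5$.
\item For $n\ge3$, the regular $n$-gon is constructible if and only if $\varphi(n)$ has no prime factor greater than $5$.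
\end{enumerate}
\end{corollary}

The proof runs as follows. Section~\ref{sec:eq} turns a neusis into a polynomial equation in one real variable. With two lines this equation solves all cubics (Section~\ref{sec:lines}). With two circles it solves a four-parameter family of sextics, and quinsection is the case where the method can be followed by hand (Section~\ref{sec:circles}). Section~\ref{sec:tsch} moves an arbitrary sextic into the family and proves Theorems~\ref{thm:fifth} and~\ref{thm:six}. Sections~\ref{sec:upper} and~\ref{sec:cons} prove the classification and Corollary~\ref{cor:roots}.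

\section{The equation of a neusis}\label{sec:eq}

The set of constructible points is closed under step (a), so the textbook straightedge-and-compass constructions give the following facts, which we use throughout. The set $K$ is a subfield of $\mathbb{R}$; if $a\in K$ and $a\ge0$, then $\sqrt a\in K$; and a point is constructible if and only if both its coordinates lie in $K$. Consequently a line with an equation over $K$, or a circle with center in $K^2$ and positive radius in $K$, is admissible once the points that define it have been constructed. Since $\mathbb{Q}\subseteq K$, the field $K$ is dense in $\mathbb{R}$.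

Place $P$ at the origin. A triple $(\ell,A,B)$ with $P,A,B\in\ell$ and $|AB|=1$ corresponds bijectively to a pair $(u,\rho)$ of a unit vector $u$ and a real number $\rho$, through
\[
u=B-A,\qquad A=\rho u,\qquad B=(\rho+1)u,\qquad \ell=\mathbb{R}u .
\]
Lines and circles can be written in the common form
\begin{equation}\label{eq:curve}
C_i:\quad \kappa_i|X|^2-2\langle w_i,X\rangle+d_i=0,\qquad \kappa_i\in\{0,1\},\quad w_i\ne0\ \text{ if }\kappa_i=0 .
\end{equation}
For $\kappa_i=1$ the center is $w_i$ and the squared radius is $|w_i|^2-d_i$. The origin lies on $C_i$ exactly when $d_i=0$. The solutions of the neusis are the pairs $(u,\rho)$ with $|u|=1$ and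
\begin{equation}\label{eq:H}
\begin{aligned}
H_1&=\kappa_1\rho^2-2\rho\langle w_1,u\rangle+d_1=0,\\
H_2&=\kappa_2(\rho+1)^2-2(\rho+1)\langle w_2,u\rangle+d_2=0 .
\end{aligned}
\end{equation}
These equations are linear in $u$. In general position they therefore determine $u$ from $\rho$, and the condition $|u|=1$ becomes one equation for $\rho$.

\begin{lemma}\label{lem:eq}
Let $P=(0,0)$ and let $C_1,C_2$ be admissible curves \eqref{eq:curve} with $w_1,w_2$ linearly independent and $d_1,d_2\neq0$. For $(g_1,g_2)\in\mathbb{R}^2$ let $\gamma(g_1,g_2)=|u|^2$, where $u$ is the vector with $2\langle w_1,u\rangle=g_1$ and $2\langle w_2,u\rangle=g_2$. Put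
\[
\Psi(\rho)=\gamma\bigl((\kappa_1\rho^2+d_1)(\rho+1),\ (\kappa_2(\rho+1)^2+d_2)\rho\bigr)-\rho^2(\rho+1)^2 .
\]
Then the solutions of the neusis correspond bijectively to the real roots of the polynomial $\Psi$, and $\Psi\neq0$. If $\Psi$ has a real root, the neusis is allowed and every real root of $\Psi$ lies in $K$.
\end{lemma}

\begin{proof}
The vector $u$ depends linearly and bijectively on $(g_1,g_2)$, so $\gamma$ is a positive definite quadratic form and $\Psi$ is a polynomial. We have $\Psi(0)=\gamma(d_1,0)>0$ and $\Psi(-1)=\gamma(0,-d_2)>0$. Hence $\Psi\ne0$, and $0,-1$ are not roots. A solution $(u,\rho)$ also has $\rho\ne0,-1$, because $P$ lies on neither curve. For $\rho\neq0,-1$ the equations \eqref{eq:H} say that $2\langle w_i,u\rangle=G_i(\rho)$, where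
\[
G_1(\rho)=\kappa_1\rho+\frac{d_1}{\rho},\qquad G_2(\rho)=\kappa_2(\rho+1)+\frac{d_2}{\rho+1}.
\]
They have a unique solution $u$, its squared length is $\gamma(G_1,G_2)$, and
\[
\rho^2(\rho+1)^2\bigl(\gamma(G_1,G_2)-1\bigr)=\Psi(\rho)
\]
because $\gamma$ is homogeneous of degree two. This gives the bijection. If $\Psi$ has a real root, the set of solutions is finite and nonempty, and the solution belonging to a root $\rho$ yields $A,B\in K^2$ with $\rho=\langle A,B-A\rangle\in K$.
\end{proof}

The polynomial $\Psi$ has degree four for two lines and degree six for two circles. Our task is to prescribe $\Psi$ and find the curves.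

\begin{example}\label{ex:cube}
Let $C_1$ be the line $x+\sqrt3\,y=2$ and $C_2$ the line $y=\sqrt3/2$ (Figure~\ref{fig:cube}). Then $2w_1=(1,\sqrt3)$, $d_1=2$, $2w_2=(0,1)$, $d_2=\sqrt3/2$, so $u=(g_1-\sqrt3\,g_2,\ g_2)$ and
\[
\gamma\bigl(2(\rho+1),\tfrac{\sqrt3}{2}\rho\bigr)=\bigl(\tfrac12\rho+2\bigr)^2+\tfrac34\rho^2=\rho^2+2\rho+4 .
\]
Hence $\Psi(\rho)=\rho^2+2\rho+4-\rho^2(\rho+1)^2=-(\rho+2)(\rho^3-2)$, and $\sqrt[3]{2}\in K$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.9]
\draw (-1.3,1.905) -- (2.5,-0.289) node[right] {$C_1$};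
\draw (-1.5,0.866) -- (2.8,0.866) node[right] {$C_2$};
\draw[dashed] (-0.3,-0.124) -- (2.6,1.079);
\draw[dashed] (0.15,-0.26) -- (-1.12,1.94);
\draw[very thick] (1.164,0.483) -- (2.087,0.866);
\draw[very thick] (-1,1.732) -- (-0.5,0.866);
\fill (0,0) circle (0.03) node[below left] {$P$};
\fill (1.164,0.483) circle (0.03) node[below] {$A$};
\fill (2.087,0.866) circle (0.03) node[above] {$B$};
\fill (-1,1.732) circle (0.03) node[below left] {$A'$};
\fill (-0.5,0.866) circle (0.03) node[below left] {$B'$};
\end{tikzpicture}
\caption{The neusis through $P=(0,0)$ between the lines $C_1\colon x+\sqrt3\,y=2$ and $C_2\colon y=\sqrt3/2$ has two solutions. The thick segments $AB$ and $A'B'$ have length $1$, and $|PA|=\sqrt[3]{2}$, $|PA'|=2$.}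
\label{fig:cube}
\end{figure}

In the example the polynomial $\rho^3-2$ was multiplied by an auxiliary linear factor to reach the degree of the neusis. The same device is used below for cubics and for quintics.

\section{Two lines: cubic equations}\label{sec:lines}

For two lines, $\Psi(\rho)=\gamma\bigl(d_1(\rho+1),d_2\rho\bigr)-\rho^2(\rho+1)^2$, and the first term is a quadratic polynomial with positive leading coefficient and no real root. Conversely, every such quadratic over $K$ occurs, and an affine change of variable moves the points $0,-1$ to any two points of $K$.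

\begin{lemma}[Two lines]\label{lem:lines}
Let $\xi_1\ne\xi_2$ be in $K$, and let $Q\in K[x]$ be quadratic with positive leading coefficient and negative discriminant. Then every real root of
\[
f(x)=(x-\xi_1)^2(x-\xi_2)^2-Q(x)
\]
lies in $K$.
\end{lemma}

\begin{proof}
Put $h=\xi_1-\xi_2$ and $x=\xi_1+h\rho$, so that $x-\xi_2=h(\rho+1)$. Then $f/h^4=\rho^2(\rho+1)^2-\tilde Q(\rho)$ with $\tilde Q(\rho)=Q(\xi_1+h\rho)/h^4$, a quadratic over $K$ that is positive on $\mathbb{R}$ and has negative discriminant. The polynomials $(\rho+1)^2$, $\rho(\rho+1)$, $\rho^2$ form a basis of the polynomials of degree at most two, so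
\[
\tilde Q(\rho)=a(\rho+1)^2+b\rho(\rho+1)+c\rho^2=(a+b+c)\rho^2+(2a+b)\rho+a
\]
with $a,b,c\in K$. Here $a=\tilde Q(0)>0$, and the discriminant is $(2a+b)^2-4a(a+b+c)=b^2-4ac<0$. Therefore $\delta=\sqrt{c-b^2/(4a)}$ is a positive element of $K$. Put $\mu=b/(2\sqrt a\,\delta)$ and take the lines
\[
C_1:\ x-\mu y=\sqrt a,\qquad C_2:\ y=\delta ,
\]
where $x,y$ now denote the coordinates of the plane. In Lemma~\ref{lem:eq} we have $2w_1=(1,-\mu)$, $2w_2=(0,1)$, $d_1=\sqrt a$, $d_2=\delta$ and $\gamma(g_1,g_2)=(g_1+\mu g_2)^2+g_2^2$. Thus
\[
\gamma\bigl(\sqrt a\,(\rho+1),\delta\rho\bigr)=a(\rho+1)^2+2\sqrt a\,\mu\delta\,\rho(\rho+1)+(\mu^2\delta^2+\delta^2)\rho^2=\tilde Q(\rho),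
\]
since $2\sqrt a\,\mu\delta=b$ and $\mu^2\delta^2+\delta^2=c$. So $\Psi=-f/h^4$, and each real root $\rho$, hence each real root $\xi_1+h\rho$ of $f$, lies in $K$.
\end{proof}

\begin{lemma}\label{lem:cubic}
Every real root of a nonzero polynomial of degree at most $3$ over $K$ lies in $K$.
\end{lemma}

\begin{proof}
Degrees $1$ and $2$ need only field operations and square roots.

\emph{Cube roots.} Let $0<k\in K$ and choose a rational $\sigma>0$ with $\sigma^3>k$. Then
\[
(x+\sigma)(x^3-k)=x^2\bigl(x+\tfrac\sigma2\bigr)^2-\bigl(\tfrac{\sigma^2}{4}x^2+kx+\sigma k\bigr),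
\]
and the last quadratic has discriminant $k(k-\sigma^3)<0$. By Lemma~\ref{lem:lines}, $\sqrt[3]{k}\in K$. Since $\sqrt[3]{-k}=-\sqrt[3]{k}$, every element of $K$ has its real cube root in $K$.

\emph{Cubics.} After dividing by the leading coefficient and translating the variable, the cubic is $x^3+px+q$. Its discriminant $\Delta=-4p^3-27q^2$ is the product of the squared differences of the roots.

If $\Delta>0$, then $p<0$. Put $\sigma=\sqrt{-p/3}\in K$. Since $(x^2-\sigma^2)^2=x^4+\frac{2p}{3}x^2+\frac{p^2}{9}$,
\[
x(x^3+px+q)=(x-\sigma)^2(x+\sigma)^2-\bigl(-\tfrac p3x^2-qx+\tfrac{p^2}{9}\bigr).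
\]
The last quadratic has leading coefficient $-p/3>0$ and discriminant $q^2+\frac{4p^3}{27}=-\Delta/27<0$, so Lemma~\ref{lem:lines} applies.

If $\Delta=0$, then either $p=q=0$ and the only root is $0$, or $p\neq0$. In the second case $\sigma=3q/(2p)$ satisfies $3\sigma^2=-p$ and $-2\sigma^3=q$, so the cubic equals $(x-2\sigma)(x+\sigma)^2$ and its roots lie in $K$.

If $\Delta<0$, the roots are not all real, so exactly one is real. Let $s,t\in K$ be the real cube roots of $-\frac q2\pm\sqrt{-\Delta/108}$. Then $s^3+t^3=-q$ and $(st)^3=\frac{q^2}{4}+\frac{\Delta}{108}=-\frac{p^3}{27}$, so $st=-p/3$ and $(s+t)^3=-q-p(s+t)$. The real root is $s+t\in K$.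
\end{proof}

\section{Two circles: sextics and quinsection}\label{sec:circles}

Choose circles with centers $w_1=(\beta,0)$ and $w_2=(0,\beta)$. Then $\gamma(g_1,g_2)=(g_1^2+g_2^2)/(4\beta^2)$ has no mixed term, and
\begin{equation}\label{eq:psi}
\begin{aligned}
4\beta^2\Psi(\rho)&=(\rho^2+d_1)^2(\rho+1)^2+\bigl((\rho+1)^2+d_2\bigr)^2\rho^2-4\beta^2\rho^2(\rho+1)^2\\
&=\rho^2(\rho+1)^2\bigl[\rho^2+(\rho+1)^2+2d_1+2d_2-4\beta^2\bigr]+d_1^2(\rho+1)^2+d_2^2\rho^2 .
\end{aligned}
\end{equation}
The first summand in the last line is invariant under $\rho\mapsto-1-\rho$. In a variable centered at $\rho=-\frac12$ it is even, and the remaining summands have degree two. So the sextic has no terms of degree five and three, and together with a scale $\lambda$ we obtain a family with four parameters.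

\begin{lemma}[Two circles]\label{lem:circles}
Let $\Lambda,a_1,a_2\in K$ be positive, let $\nu\in K$ and $\lambda=\sqrt\Lambda$. Then every real root of
\begin{equation}\label{eq:shape}
f(y)=(y^2+\nu)(y^2-\Lambda)^2+a_1(y+\lambda)^2+a_2(y-\lambda)^2
\end{equation}
lies in $K$. Each real root is obtained from $\Lambda,\nu,a_1,a_2$ by straightedge, compass and one neusis, with the same two circles for all roots.
\end{lemma}

\begin{proof}
Put $y=\lambda(2\rho+1)$. Then
\[
y+\lambda=2\lambda(\rho+1),\quad y-\lambda=2\lambda\rho,\quad y^2-\Lambda=4\Lambda\rho(\rho+1),\quad y^2+\Lambda=2\Lambda\bigl(\rho^2+(\rho+1)^2\bigr),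
\]
and therefore
\[
\frac{f}{32\Lambda^3}=\rho^2(\rho+1)^2\Bigl[\rho^2+(\rho+1)^2+\frac{\nu-\Lambda}{2\Lambda}\Bigr]+\frac{a_1}{8\Lambda^2}(\rho+1)^2+\frac{a_2}{8\Lambda^2}\rho^2 .
\]
Comparison with \eqref{eq:psi} tells us to define the elements
\begin{equation}\label{eq:data}
d_i=\frac1\Lambda\sqrt{\frac{a_i}{8}}>0,\qquad b=\frac{d_1+d_2}{2}+\frac18-\frac{\nu}{8\Lambda}
\end{equation}
of $K$, where $b$ is to play the role of $\beta^2$. With them, $2d_1+2d_2-4b=(\nu-\Lambda)/(2\Lambda)$, and so
\begin{equation}\label{eq:fb}
\frac{f}{32\Lambda^3}=(\rho^2+d_1)^2(\rho+1)^2+\bigl((\rho+1)^2+d_2\bigr)^2\rho^2-4b\,\rho^2(\rho+1)^2 .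
\end{equation}
It remains to see that $b$ and the squared radii are positive. This is where a real root is needed.

Let $\rho_0$ belong to a real root of $f$. As $d_1,d_2>0$, the sum of the first two terms in \eqref{eq:fb} is positive for every real $\rho$. Hence $b>0$ and $\rho_0\ne0,-1$. Put $\beta=\sqrt b\in K$ and consider the equations
\[
C_1:\ |X|^2-2\langle(\beta,0),X\rangle+d_1=0,\qquad C_2:\ |X|^2-2\langle(0,\beta),X\rangle+d_2=0 .
\]
The numbers $G_1=\rho_0+d_1/\rho_0$ and $G_2=\rho_0+1+d_2/(\rho_0+1)$ are nonzero, again because $d_1,d_2>0$. Dividing \eqref{eq:fb} by $\rho_0^2(\rho_0+1)^2$ gives $G_1^2+G_2^2=4\beta^2$, so $u=(G_1,G_2)/(2\beta)$ is a unit vector. The point $A=\rho_0u$ satisfies the first equation, since $\rho_0^2-\rho_0G_1+d_1=0$. Thus $\beta^2-d_1=|A-(\beta,0)|^2$, and this is positive because the second coordinate $\rho_0G_2/(2\beta)$ of $A$ is nonzero. The point $B=(\rho_0+1)u$ satisfies the second equation, since $(\rho_0+1)^2-(\rho_0+1)G_2+d_2=0$, and its first coordinate $(\rho_0+1)G_1/(2\beta)$ is nonzero, so $\beta^2-d_2=|B-(0,\beta)|^2>0$. Hence $C_1,C_2$ are admissible circles,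 built from $\Lambda,\nu,a_1,a_2$ with field operations and square roots only. By \eqref{eq:psi} and \eqref{eq:fb}, $4\beta^2\Psi=f/(32\Lambda^3)$, and Lemma~\ref{lem:eq} gives $\rho_0\in K$ by one neusis.
\end{proof}

The hypothesis $a_1,a_2>0$ is forced by the geometry: $a_i=8\Lambda^2d_i^2$ with $d_i$ real and nonzero.

Which sextics have the form \eqref{eq:shape}? Call a real polynomial \emph{reduced} if it has the form
\[
f(y)=y^6+s_4y^4+s_2y^2+s_1y+s_0,
\]
and attach to it the cubic
\[
R_f(\Lambda)=5\Lambda^3+3s_4\Lambda^2+s_2\Lambda-s_0 .
\]
Reduced sextics form a space $\mathbb{R}^4$ with coordinates $(s_4,s_2,s_1,s_0)$, matching the four parameters of \eqref{eq:shape}. Finding the parameters from the coefficients costs one cubic equation, which we can already solve.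

\begin{lemma}\label{lem:shape}
Let $f$ be reduced, $\Lambda>0$ and $\lambda=\sqrt\Lambda$. Real numbers $\nu,a_1,a_2$ satisfying \eqref{eq:shape} exist if and only if $R_f(\Lambda)=0$. In that case
\begin{equation}\label{eq:param}
\nu=s_4+2\Lambda,\qquad a_1+a_2=\frac{s_0-\nu\Lambda^2}{\Lambda},\qquad a_1-a_2=\frac{s_1}{2\lambda}.
\end{equation}
If $f\in K[y]$ and $R_f$ has a positive root $\Lambda$ with $f(\sqrt\Lambda)>0$ and $f(-\sqrt\Lambda)>0$, then every real root of $f$ lies in $K$.
\end{lemma}

\begin{proof}
The right side of \eqref{eq:shape} expands to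
\[
y^6+(\nu-2\Lambda)y^4+(\Lambda^2-2\nu\Lambda+a_1+a_2)y^2+2\lambda(a_1-a_2)y+\nu\Lambda^2+(a_1+a_2)\Lambda .
\]
The coefficients of $y^4$, $y^0$, $y^1$ agree with those of $f$ exactly when \eqref{eq:param} holds. With these values the coefficient of $y^2$ is
\[
\Lambda^2-3\nu\Lambda+\frac{s_0}{\Lambda}=-5\Lambda^2-3s_4\Lambda+\frac{s_0}{\Lambda},
\]
which equals $s_2$ if and only if $R_f(\Lambda)=0$. For the last claim, $\Lambda\in K$ by Lemma~\ref{lem:cubic}, so $\nu,a_1,a_2\in K$ by \eqref{eq:param}. Setting $y=\pm\lambda$ in \eqref{eq:shape} gives $4\Lambda a_1=f(\lambda)>0$ and $4\Lambda a_2=f(-\lambda)>0$, and Lemma~\ref{lem:circles} applies.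
\end{proof}

Quinsection is a quintic equation that fits this criterion after multiplication by $y$. For $z\ne0$ and $y=z+z^{-1}$, the binomial theorem gives $y^5=(z^5+z^{-5})+5(z^3+z^{-3})+10y$ and $y^3=(z^3+z^{-3})+3y$, hence
\begin{equation}\label{eq:cheb}
y^5-5y^3+5y=z^5+z^{-5}.
\end{equation}

\begin{proof}[Proof of Corollary~\ref{cor:quin}]
Take $z=e^{i(\omega+2\pi j)/5}$ in \eqref{eq:cheb}. The numbers $y=2\cos\frac{\omega+2\pi j}{5}$ are roots of the reduced sextic
\[
f(y)=y\,(y^5-5y^3+5y-2\cos\omega),
\]
for which $R_f(\Lambda)=5\Lambda(\Lambda^2-3\Lambda+1)$. Choose the root $\Lambda=\frac{3-\sqrt5}{2}$, so that $\lambda=\frac{\sqrt5-1}{2}$ and $1/\lambda=\frac{1+\sqrt5}{2}$. Then \eqref{eq:param} gives $\nu=-2-\sqrt5$,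
\[
a_1+a_2=-\nu\Lambda=\tfrac{(2+\sqrt5)(3-\sqrt5)}{2}=\tfrac{1+\sqrt5}{2},\qquad a_1-a_2=-\tfrac{1+\sqrt5}{2}\cos\omega,
\]
and therefore
\begin{equation}\label{eq:quin}
a_1=\tfrac{1+\sqrt5}{4}(1-\cos\omega),\qquad a_2=\tfrac{1+\sqrt5}{4}(1+\cos\omega).
\end{equation}
If $|\cos\omega|<1$, both numbers are positive. Since $\Lambda,\nu,a_1,a_2$ lie in $\mathbb{Q}(\sqrt5,\cos\omega)$, Lemma~\ref{lem:circles} constructs each root with one neusis. By \eqref{eq:data} the circles are given by
\[
d_1=\tfrac{3+\sqrt5}{8}\sqrt{1+\sqrt5}\,\bigl|\sin\tfrac\omega2\bigr|,\quad d_2=\tfrac{3+\sqrt5}{8}\sqrt{1+\sqrt5}\,\bigl|\cos\tfrac\omega2\bigr|,\quad \beta^2=\tfrac{d_1+d_2}{2}+\tfrac{13+5\sqrt5}{16}.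
\]
If $\cos\omega=\pm1$, the angles $\frac{\omega+2\pi j}{5}$ are multiples of $\pi/5$. Their cosines are $\pm1$, $\pm\frac{1+\sqrt5}{4}$, $\pm\frac{\sqrt5-1}{4}$, all in $\mathbb{Q}(\sqrt5)\subseteq K$.
\end{proof}

\begin{example}\label{ex:fail}
The same treatment fails for $x^5-2$. Substituting $x=y+c/6$ removes the term of degree five from $(x-c)(x^5-2)$ and leaves the coefficient $20(c/6)^3-10c(c/6)^2=-5c^3/27$ at $y^3$. So only $c=0$ gives a reduced sextic, and for $g=x^6-2x$ the cubic $R_g=5\Lambda^3$ has no positive root.

Next replace each root $x$ of $g$ by $p(x)=x+x^4/2$. The root $0$ is fixed, and a root $z$ of $x^5-2$ goes to $z+z^{-1}$. By \eqref{eq:cheb} the new numbers are the roots of $y(y^5-5y^3+5y-\frac52)$, the quinsection sextic with $\frac54$ in place of $\cos\omega$. This sextic is reduced and its cubic has the positive roots $\frac{3\pm\sqrt5}{2}$. The smaller one gives $a_1<0$ by \eqref{eq:quin}. The larger one gives $\nu=\sqrt5-2>0$ and $a_1+a_2=-\nu\Lambda<0$. The equations are met, but the inequalities are not.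
\end{example}

\section{Tschirnhaus transformations}\label{sec:tsch}

The substitution in Example~\ref{ex:fail} is a \emph{Tschirnhaus transformation}: given $g$ with roots $x_1,\dots,x_6$ and a polynomial $p$, form the monic sextic with roots $p(x_1),\dots,p(x_6)$. We need a $p$ over $K$ for which the new sextic is reduced and satisfies the inequalities of Lemma~\ref{lem:shape}. These two demands are of different kinds. The inequalities are open conditions, so it is enough to land near a fixed target that satisfies them, and the density of $K$ helps. Being reduced is a closed condition, which density does not give; but it consists of one linear and one cubic equation in the coefficients of $p$, and cubic equations can be solved in $K$.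

A real $p$ that keeps the roots distinct sends real roots to real numbers and conjugate pairs to conjugate pairs, so it preserves the number of real roots. We therefore need one target for each possible number.

\begin{lemma}[Targets]\label{lem:targets}
For each $r\in\{2,4,6\}$ there are an even reduced sextic $f_0$ with six distinct complex roots, exactly $r$ of them real, and a neighborhood $U$ of $f_0$ in the space of reduced sextics such that every real root of every $f\in U\cap K[y]$ lies in $K$.
\end{lemma}

\begin{proof}
Take \eqref{eq:shape} with $\Lambda=1$ and $a_1=a_2=a_0$, that is, $f_0(y)=\chi(y^2)$ with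
\[
\chi(Y)=(Y+\nu_0)(Y-1)^2+2a_0(Y+1),
\]
where $(\nu_0,a_0)=(-\frac12,\frac1{10})$, $(-10,\frac{11}{2})$, $(-10,1)$ for $r=2,4,6$.

\emph{Roots.} If $\chi$ has three distinct nonzero roots, then $f_0$ has six distinct roots, namely their square roots, and exactly the positive roots of $\chi$ contribute real ones, two each.

For $r=2$, $\chi=(Y-\frac12)(Y-1)^2+\frac15(Y+1)$. For $Y<-1$ both summands are negative. On $[-1,0]$ we have $\chi\le-\frac12+\frac15<0$. On $[0,\frac12]$ the derivative $(Y-1)^2+2(Y-\frac12)(Y-1)+\frac15$ is positive. On $[\frac12,\infty)$ we have $\chi>0$. So $\chi$ has exactly one real root, which is positive and simple, and the other two roots are nonreal conjugates.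

For $r=4$, $\chi=(Y-10)(Y-1)^2+11(Y+1)$ is negative near $-\infty$, and $\chi(0)=1$, $\chi(5)=-14$, $\chi(10)=121$. There are one negative and two positive roots.

For $r=6$, $\chi=(Y-10)(Y-1)^2+2(Y+1)$ has $\chi(0)=-8$, $\chi(1)=4$, $\chi(5)=-68$, $\chi(10)=22$. There are three positive roots.

\emph{The neighborhood.} By Lemma~\ref{lem:shape}, $R_{f_0}(1)=0$. This root must survive a perturbation of $f_0$, so we check that it is simple. The coefficients of $f_0$ are $s_4=\nu_0-2$, $s_2=1-2\nu_0+2a_0$, $s_1=0$, $s_0=\nu_0+2a_0$, and
\[
R_{f_0}'(1)=15+6s_4+s_2=4+4\nu_0+2a_0 ,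
\]
which equals $\frac{11}{5}$, $-25$, $-34$ in the three cases. The functions $(f,\Lambda)\mapsto f(\pm\sqrt\Lambda)$ are continuous and take the value $4a_0>0$ at $(f_0,1)$. Choose $\eta\in(0,1)$ and a neighborhood $U'$ of $f_0$ such that both functions are positive on $U'\times[1-\eta,1+\eta]$ and such that $R_{f_0}(1-\eta)$ and $R_{f_0}(1+\eta)$ have opposite signs; the latter holds for small $\eta$ because $R_{f_0}'(1)\neq0$. Let $U\subseteq U'$ be a neighborhood of $f_0$ on which $R_f(1-\eta)$ and $R_f(1+\eta)$ keep opposite signs. For $f\in U$ the cubic $R_f$ has a root $\Lambda\in(1-\eta,1+\eta)$ with $f(\pm\sqrt\Lambda)>0$, and Lemma~\ref{lem:shape} applies.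
\end{proof}

\begin{lemma}[Approximation]\label{lem:approx}
Let $g\in K[x]$ have degree $6$ and distinct complex roots $x_1,\dots,x_6$. Let $f_0$ be an even reduced sextic with six distinct roots and as many real roots as $g$, and let $U$ be a neighborhood of $f_0$ in the space of reduced sextics. Then there is $p\in K[x]$ such that $p(x_1),\dots,p(x_6)$ are distinct and $\prod_j\bigl(y-p(x_j)\bigr)\in U\cap K[y]$.
\end{lemma}

\begin{proof}
For $c=(c_0,\dots,c_5)\in\mathbb{C}^6$ put
\[
p_c(x)=\sum_{i=0}^5c_ix^i,\qquad \theta_j(c)=p_c(x_j),\qquad f_c(y)=\prod_{j=1}^6\bigl(y-\theta_j(c)\bigr).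
\]
A polynomial over $K$ that is symmetric in $x_1,\dots,x_6$ takes a value in $K$. Hence the coefficients of $f_c$ are polynomials in $c$ over $K$; they are continuous in $c$, and $f_c\in K[y]$ for $c\in K^6$.

\emph{A real transformation reaching $f_0$.} The linear map $\Theta\colon c\mapsto(\theta_j(c))_j$ of $\mathbb{C}^6$ has determinant $\prod_{i<j}(x_j-x_i)\ne0$ (Vandermonde), so it is bijective. Let $\tau$ be the permutation with $x_{\tau(j)}=\overline{x_j}$, and let $W$ be the set of $\theta\in\mathbb{C}^6$ with $\theta_{\tau(j)}=\overline{\theta_j}$ for all $j$. This is a real vector space of dimension six: one real coordinate for each real root and one complex coordinate for each conjugate pair. Since $\Theta(\mathbb{R}^6)\subseteq W$ and the dimensions agree, $\Theta(\mathbb{R}^6)=W$. As $f_0$ and $g$ have equally many real roots, the roots of $f_0$ can be labeled $\eta_1,\dots,\eta_6$ so that $\eta\in W$. Then $c^0=\Theta^{-1}(\eta)\in\mathbb{R}^6$ and $f_{c^0}=f_0$. The point $c^0$ need not lie in $K^6$.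

\emph{The two conditions.} With the power sums $\pi_m=\sum_jx_j^m\in K$, define
\[
L(c)=\sum_j\theta_j(c)=\sum_i\pi_ic_i,\qquad E(c)=\sum_j\theta_j(c)^3=\sum_{i,l,m}\pi_{i+l+m}\,c_ic_lc_m,
\]
a linear and a cubic form over $K$. The coefficients of $y^5$ and $y^3$ in $f_c$ are $-e_1$ and $-e_3$, where $e_i$ is the $i$th elementary symmetric polynomial in the $\theta_j$. Newton's identity $\sum_j\theta_j^3=e_1^3-3e_1e_2+3e_3$ shows that $f_c$ is reduced, for real $c$, if and only if $L(c)=E(c)=0$. In particular $L(c^0)=E(c^0)=0$. Let $V=\{c\in\mathbb{R}^6:L(c)=0\}$. Since $\pi_0=6$, the points of $V$ are given by arbitrary $c_1,\dots,c_5$ and $c_0=-\frac16\sum_{i\ge1}\pi_ic_i$, so $V\cap K^6$ is dense in $V$.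

\emph{$E$ changes sign on $V$ near $c^0$.} The derivative of $E$ at $c^0$ in the direction $v$ is $dE(v)=3\sum_j\eta_j^2\,\theta_j(v)$. Suppose that $dE$ vanishes on $V$. As $L$ has real coefficients, the real and imaginary parts of any $v\in\mathbb{C}^6$ with $L(v)=0$ lie in $V$, so $dE(v)=0$ for all such $v$. The map $\Theta$ sends these $v$ onto the hyperplane $\sum_j\theta_j=0$. Taking $\theta$ with entries $1$ and $-1$ in places $i$ and $j$ and $0$ elsewhere gives $\eta_i^2=\eta_j^2$ for all $i,j$. Then the $\eta_j$ take at most two values, although they are six distinct numbers. So $dE$ is not zero on $V$, and by density there is $v\in V\cap K^6$ with $dE(v)\ne0$. For all small $\varepsilon>0$ the real numbers $E(c^0-\varepsilon v)$ and $E(c^0+\varepsilon v)$ have opposite signs.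

\emph{Solving the cubic.} Let $\delta>0$ be so small that for all real $c$ with $|c-c^0|<\delta$ the $\theta_j(c)$ are distinct, and $f_c\in U$ whenever $f_c$ is reduced. Fix $\varepsilon$ as above with $\varepsilon|v|<\delta/2$. Choose $c'\in V\cap K^6$ with $|c'-c^0|<\delta/2$ and so close to $c^0$ that $E(c'-\varepsilon v)$ and $E(c'+\varepsilon v)$ still have opposite signs. Then $t\mapsto E(c'+tv)$ is a nonzero polynomial over $K$ of degree at most $3$ with a root $t^*\in(-\varepsilon,\varepsilon)$, and $t^*\in K$ by Lemma~\ref{lem:cubic}. The point $c=c'+t^*v$ lies in $V\cap K^6$, satisfies $E(c)=0$ and $|c-c^0|<\delta$. So $p=p_c$ has the required properties.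
\end{proof}

\begin{proposition}\label{prop:main}
Let $g\in K[x]$ have degree $6$ and six distinct complex roots, at least one of them real. Then all real roots of $g$ lie in $K$.
\end{proposition}

\begin{proof}
Nonreal roots come in conjugate pairs, so the number $r$ of real roots is $2$, $4$ or $6$. Take $f_0$ and $U$ from Lemma~\ref{lem:targets} and $p$ from Lemma~\ref{lem:approx}, and let $f=\prod_j(y-p(x_j))\in U\cap K[y]$. If $x_j$ is real, then $\theta=p(x_j)$ is a real root of $f$, so $\theta\in K$. The polynomials $g$ and $p-\theta$ lie in $K[x]$, and $x_j$ is their only common complex root, because the values $p(x_i)$ are distinct. As $g$ has simple roots, their monic greatest common divisor is $x-x_j$. The Euclidean algorithm computes it in $K[x]$, so $x_j\in K$.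
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fifth}]
The polynomial $x(x^5-2)$ has six distinct roots, and exactly two of them, $0$ and $\sqrt[5]{2}$, are real. Apply Proposition~\ref{prop:main}; only the target for $r=2$ is used.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:six}]
Let $x$ be the root and let $\mu$ be its minimal polynomial over $K$, of degree $d\le6$. In characteristic zero an irreducible polynomial has distinct roots. Multiply $\mu$ by $6-d$ factors $X-c_i$, with distinct $c_i\in K$ that are not roots of $\mu$, and apply Proposition~\ref{prop:main} to the product.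
\end{proof}

\section{The degree of a neusis and the classification}\label{sec:upper}

Let $T$ be the set of real numbers that lie in the top field of a tower as in Theorem~\ref{thm:class}. Call a subfield $F$ of $\mathbb{R}$ \emph{$6$-closed} if it contains every real root of every nonzero polynomial of degree at most $6$ over $F$.

\begin{lemma}\label{lem:T}
The set $T$ is the smallest $6$-closed subfield of $\mathbb{R}$.
\end{lemma}

\begin{proof}
Let $(K_i)_{i\le m}$ and $(K'_i)_{i\le m'}$ be towers. By the primitive element theorem, $K'_i=K'_{i-1}(\zeta_i)$ with $\zeta_i$ of degree at most $6$ over $K'_{i-1}$. Adjoining $\zeta_1,\dots,\zeta_{m'}$ successively to $K_m$ extends the first tower to one whose top contains $K_m$ and $K'_{m'}$, since the degree of $\zeta_i$ over a field containing $K'_{i-1}$ is still at most $6$. So finitely many elements of $T$ lie in the top of one tower, and $T$ is a field. If the coefficients of a nonzero polynomial of degree at most $6$ lie in $K_m$ and $x$ is a real root, then $K_m(x)$ extends the tower; hence $T$ is $6$-closed. Finally let $F$ be $6$-closed and $(K_i)$ a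 tower. If $K_{i-1}\subseteq F$, then each element of $K_i$ is a real root of its minimal polynomial over $K_{i-1}$, of degree at most $6$, so $K_i\subseteq F$. By induction $T\subseteq F$.
\end{proof}

By Theorem~\ref{thm:six} the field $K$ is $6$-closed, so $T\subseteq K$. For the reverse inclusion we must bound the degree of every allowed neusis. Lemma~\ref{lem:eq} does not cover the cases where $P$ lies on a curve or $w_1,w_2$ are dependent, and there $\rho$ need not determine $u$. We therefore eliminate $\rho$ instead and find an equation for the direction.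

\begin{proposition}\label{prop:upper}
Every constructible point lies in $T^2$.
\end{proposition}

\begin{proof}
We use induction along the sequence and assume that the earlier points lie in $T^2$. Then every admissible curve has an equation \eqref{eq:curve} over $T$, also after a translation by an earlier point.

In step (a), two distinct lines meet in the solution of a linear system over $T$. A line and a circle meet in points whose parameter on the line solves a quadratic equation over $T$. Two distinct circles that meet have different centers, and the difference of their equations is a line over $T$, which reduces this case to the previous one.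

In step (b), translate $P$ to the origin, write $g_i=\langle w_i,u\rangle$, and let $(u_0,\rho_0)$ be one of the finitely many solutions of \eqref{eq:H}. Exchanging $A$ with $B$ and $C_1$ with $C_2$ gives a neusis with the same points, so we may assume $\kappa_1\ge\kappa_2$.

\emph{It suffices to show $u_0\in T^2$.} If $u_0\in T^2$, then $H_1,H_2$ at $u=u_0$ are polynomials in $\rho$ over $T$ of degree at most $2$. They are not both zero, since otherwise every pair $(u_0,\rho)$ would be a solution. So $\rho_0\in T$ and $A,B\in T^2$.

\emph{Elimination of $\rho$.} In each case the system contains an equation $D\rho=N$ that is linear in $\rho$, with $D,N$ affine functions of $u$ over $T$. We substitute it into a remaining equation and clear the denominator, obtaining a polynomial $Z$ in $u$.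
\begin{itemize}
\item $\kappa_1=\kappa_2=1$. Here $H_2-H_1=D\rho-N$ with $D=2(1+g_1-g_2)$ and $N=2g_2+d_1-d_2-1$. Put $Z=N^2-2g_1ND+d_1D^2$.
\item $\kappa_1=1$, $\kappa_2=0$. Here $H_2=D\rho-N$ with $D=-2g_2$ and $N=2g_2-d_2$. Put $Z=N^2-2g_1ND+d_1D^2$.
\item $\kappa_1=\kappa_2=0$. Here $H_1=D\rho-N$ with $D=-2g_1$ and $N=-d_1$. Put $Z=-2g_2N+(d_2-2g_2)D$.
\end{itemize}
If $D\rho=N$, then $Z=D^2H_1$ in the first two cases and $Z=DH_2$ in the third. This has two consequences. First, $Z(u_0)=0$. Second, if $u$ is a unit vector with $Z(u)=0$ and $D(u)\ne0$, then $(u,N/D)$ is a solution. Moreover $Z$ has degree at most $3$ in $u$, and the affine function $D$ is not zero: its constant term is $2$ in the first case, and the vector $w_i$ that defines it is nonzero in the other two.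

\emph{The direction.} If $u_0=(-1,0)$ we are done. All other unit vectors have the form
\[
u(t)=\Bigl(\frac{1-t^2}{1+t^2},\ \frac{2t}{1+t^2}\Bigr),\qquad t\in\mathbb{R},
\]
with $t\mapsto u(t)$ injective. Let $u_0=u(t_0)$; we show $t_0\in T$. The function $\Phi(t)=(1+t^2)^3Z(u(t))$ is a polynomial over $T$ of degree at most $6$, and $\Phi(t_0)=0$. If $\Phi\neq0$, then $t_0\in T$ by Lemma~\ref{lem:T}. Suppose $\Phi=0$. If $D(u_0)\ne0$, then every $t$ near $t_0$ would give a solution, contrary to finiteness. Hence $D(u_0)=0$. A nonzero affine function vanishes at no more than two points of the unit circle, so $(1+t^2)D(u(t))$ is a nonzero polynomial over $T$ of degree at most $2$ with root $t_0$. Again $t_0\in T$.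
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Proposition~\ref{prop:upper} gives $K\subseteq T$, so $K=T$. This is the first statement, and Lemma~\ref{lem:T} gives the second.
\end{proof}

\section{Roots of two and regular polygons}\label{sec:cons}

\begin{lemma}\label{lem:primes}
If $x\in K$, then $[\mathbb{Q}(x):\mathbb{Q}]$ has no prime factor greater than $5$.
\end{lemma}

\begin{proof}
Take a tower as in Theorem~\ref{thm:class}. Degrees multiply in towers, so $[\mathbb{Q}(x):\mathbb{Q}]$ divides $[K_m:\mathbb{Q}]$, which is a product of integers at most $6$.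
\end{proof}

By Eisenstein's criterion at $2$, the polynomial $x^k-2$ is irreducible over $\mathbb{Q}$, so $\sqrt[k]{2}$ has degree $k$. In particular $\sqrt[7]{2}\notin K$, and the bound $6$ in Theorem~\ref{thm:six} cannot be raised to $7$.

The regular $n$-gon is called constructible if its vertices $(\cos\frac{2\pi j}{n},\sin\frac{2\pi j}{n})$ are. This holds if and only if $\cos\frac{2\pi}{n}\in K$, because $\cos\frac{2\pi j}{n}$ is a polynomial in $\cos\frac{2\pi}{n}$ with integer coefficients and each sine equals $\pm\sqrt{1-\cos^2}$.

\begin{proof}[Proof of Corollary~\ref{cor:roots}]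
(1) If $\sqrt[k]{2}\in K$, Lemma~\ref{lem:primes} applies to its degree $k$. Conversely, let $k=k_1\cdots k_m$ with all $k_i\in\{2,3,5\}$, and put $z_0=2$, $z_i=2^{1/(k_1\cdots k_i)}$. Then $z_i$ is a real root of $x^{k_i}-z_{i-1}$, so $z_m=\sqrt[k]{2}\in K$ by Theorem~\ref{thm:six} and induction.

(2) The field $\mathbb{Q}(e^{2\pi i/n})$ is Galois over $\mathbb{Q}$ with abelian group of order $\varphi(n)$. For $n\ge3$ it has degree two over its real subfield $F=\mathbb{Q}(\cos\frac{2\pi}{n})$, so $F$ is Galois over $\mathbb{Q}$ with abelian group $G$ of order $\varphi(n)/2$. The numbers $\varphi(n)$ and $\varphi(n)/2$ have the same prime factors greater than $5$, and necessity follows from Lemma~\ref{lem:primes}. Conversely, suppose that only $2,3,5$ divide $|G|$. A nontrivial finite abelian group has a subgroup of prime order, and induction on the quotient gives a chain of subgroups from $\{1\}$ to $G$ in which each has prime index in the next. The fixed fields form a tower of real fields from $\mathbb{Q}$ to $F$ with steps of degree $2$, $3$ or $5$, and Theorem~\ref{thm:class} gives $F\subseteq K$.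
\end{proof}

For instance, $\varphi(11)=10$ and $\varphi(23)=22$, so the regular $11$-gon is constructible and the regular $23$-gon is not.

\begin{thebibliography}{1}

\bibitem{ultra}
\emph{A Simple Geometric Construction Involving Ultraradicals},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 6148D1CED882EFA943A8A76E5DDEB473/\allowbreak S1446788711001443a.pdf/\allowbreak simple\_geometric\_\allowbreak construction\_\allowbreak involving\_\allowbreak ultraradicals.pdf}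

\end{thebibliography}
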